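# The inequality $\Delta_+(A)\le\Delta_-(A)^{4/3}$ between sum deficit and difference deficit

## 1. The graph of repeated differences

Let $A$ be a finite nonempty set in a commutative group, with $|A|=n$. For a group element $d$ let
$$r(d)=\#\{(x,y)\in A^2: x-y=d\}.$$
Draw a graph $G_2$ with vertex set $A$: join $x\ne y$ when the difference $x-y$ occurs at least twice, that is, when $r(x-y)\ge2$. Swapping the entries of each pair shows $r(-d)=r(d)$, so the rule is symmetric in $x$ and $y$, and $G_2$ is a simple graph. For $A=\{0,1,2\}\subset\mathbb Z$ the difference $1$ occurs twice and the difference $2$ once, so $G_2$ is the path $0-1-2$.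

This graph is built from differences, but it also sees coincidences among sums.

**Definition.** A *representation* of $s$ is a multiset $\{a,b\}$ with $a,b\in A$ and $a+b=s$; the case $a=b$ is allowed. Let $t(s)$ be the number of representations of $s$.

In $\{0,1,2\}$ the sum $2$ has the two representations $\{0,2\}$ and $\{1,1\}$, so $t(2)=2$. Two distinct representations of the same $s$ are disjoint, because an element $a$ of a representation determines it: it is $\{a,s-a\}$.

**Lemma A.** Let $P\ne Q$ be representations of the same $s$. Then every element of $P$ is joined in $G_2$ to every element of $Q$.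

*Proof.* Let $a\in P$ and $a'\in Q$, and write $P=\{a,b\}$, $Q=\{a',b'\}$. From $a+b=a'+b'$ we get $a-a'=b'-b$. This difference is nonzero, because $a\neq a'$ by disjointness. So $(a,a')$ and $(b',b)$ are two ordered pairs with the same nonzero difference. They are different pairs: if they were equal we would have $a=b'$, which disjointness forbids. Hence $r(a-a')\ge2$. $\square$

Nothing here required $a\ne b$ or $a'\ne b'$, and elements of order $2$ do no harm. In $\{0,1,2\}$ the lemma says that $0$ and $2$ are both joined to $1$, as we saw.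

What the graph is for: a sum with $t$ representations puts $t$ disjoint blocks of one or two vertices into $G_2$, with all edges between different blocks. So many coincidences among sums force many edges, and edges are repeated differences. We want to bound the number of coincidences among sums by the number of coincidences among differences.

## 2. The two deficits, the conjecture, and the theorems

If all differences $x-y$ with $x\ne y$ are distinct, then $|A-A|=n^2-n+1$. If all sums of multisets $\{a,b\}$ are distinct, then $|A+A|=n(n+1)/2$. The deficits measure how far $A$ is from this.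

**Definition.** For nonempty $A$ with $|A|=n$ put
$$\Delta_-(A)=n^2-n+1-|A-A|,\qquad \Delta_+(A)=\frac{n(n+1)}2-|A+A|,$$
and put $\Delta_\pm(\emptyset)=0$. We write $\Delta_\pm$ when $A$ is clear.

There are $n^2-n$ ordered pairs $(x,y)$ with $x\ne y$, distributed over $|A-A|-1$ nonzero differences. There are $n(n+1)/2$ multisets, distributed over $|A+A|$ sums. Therefore
$$\Delta_-=\sum_{d\ne0,\ r(d)\ge1}(r(d)-1),\qquad \Delta_+=\sum_{s\in A+A}(t(s)-1). \tag{1}$$
In particular both deficits are nonnegative integers.

How large can $\Delta_+$ be when $\Delta_-$ is given? Three results are quoted as known with the problem. First, $|A+A|\left(\Delta_-^2+\frac{n^3}6\right)\ge\frac{n^5}{20}$. Second, $\Delta_+\le\frac12\Delta_-^{3/2}+\Delta_-$. Third, there are sets with $\Delta_+\asymp\Delta_-^{4/3}$, the grids of Section 3. The first two are not used below. The reference given for the problem is "Butterfly Points' Curve In Isotropic Plane", https://annales-math.elte.hu/annales51-2008/Annales_Universitatis_Scientiarum_Budapestinensis_de_Rolando_Eotvos_nominatae_Sectio_Mathematica_2008_TOMUS_LI.pdf.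

**Conjecture 1.3.** For all sets $A$ we have $\Delta_+(A)\ll\Delta_-(A)^{4/3}$; in particular, $|A+A|\sim n^2/2$ if $\Delta_-=o(n^{3/2})$.

Here $\ll$ means: with one absolute constant $C$, for every finite set in every commutative group. So the question is whether the exponent $3/2$ comes down to the $4/3$ of the grids. It does, with $C=1$.

**Theorem 1.** For every finite set $A$ in every commutative group, $\Delta_+\le\Delta_-^{4/3}$, with equality if and only if $\Delta_-\in\{0,1\}$. Equality with $\Delta_-=1$ occurs for $A=\{0,x\}$ with $2x=0\ne x$, where $\Delta_-=\Delta_+=1$. So $C=1$ is optimal over all commutative groups. In particular, if $\Delta_-=o(n^{3/2})$ then $\Delta_+=o(n^2)$, that is, $|A+A|\sim n^2/2$. So Conjecture 1.3 is true.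

**Theorem 2.** $\Delta_+\le2^{-5/3}\Delta_-^{4/3}+O(\Delta_-^{7/6})$ with an absolute implied constant. The number $2^{-5/3}$ cannot be replaced by a number below $2^{-10/3}$.

The exact asymptotic constant is not determined here; it lies in $[2^{-10/3},2^{-5/3}]$.

**Theorem 3.** $\Delta_-\le2\Delta_+(\Delta_++1)$, and for every integer value $k\ge0$ of $\Delta_+$ there are sets attaining equality.

**Theorem 4.** If $\Delta_->0$, then $\Delta_\pm\le n^2$ and $\frac12\Delta_-^{1/2}\le\Delta_+\le\Delta_-^{4/3}$. Conversely, there are absolute constants $0<c<C'$ such that for all $n\ge3$ and all real $x,y\in[1,n^2]$ with $x^{1/2}\le y\le x^{4/3}$ there is $A\subset\mathbb Z$ with $|A|=n$, $cx\le\Delta_-(A)\le C'x$ and $cy\le\Delta_+(A)\le C'y$.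

All four statements are trivial or empty for $A=\emptyset$, so from now on $A\ne\emptyset$.

## 3. Progressions, symmetric sets, grids and an element of order two

We compute both deficits for a few sets. Apart from the pair with an element of order two, they reappear in Section 9 as building blocks.

**A singleton.** $\Delta_-=1-1+1-1=0$ and $\Delta_+=1-1=0$.

**A progression** of length $L\ge1$ in $\mathbb Z$ has $|A+A|=|A-A|=2L-1$. So
$$\Delta_-=L^2-L+1-(2L-1)=(L-1)(L-2),\qquad \Delta_+=\tfrac{L(L+1)}2-(2L-1)=\tfrac12(L-1)(L-2).$$
For $T=\{0,1,2\}$ this gives $\Delta_-=2$, $\Delta_+=1$.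

**A pair with an element of order two.** Let $A=\{0,x\}$ with $2x=0\ne x$. Then $A+A=A-A=A$, so $\Delta_-=3-2=1$ and $\Delta_+=3-2=1$. The sum $0$ has the representations $\{0,0\}$ and $\{x,x\}$, and Lemma A correctly predicts the edge $0-x$: the difference $x$ comes from $(x,0)$ and from $(0,x)$. If the group has no element of order $2$, then $d\ne-d$ for $d\neq0$. Since $r(d)=r(-d)$, formula (1) then shows that $\Delta_-$ is even. So $\Delta_-=1$ needs an element of order two.

**The symmetric set** $\{\pm e_1,\dots,\pm e_p\}\subset\mathbb Z^p$, $p\ge1$, where the $e_i$ are the standard basis vectors. The only sum with more than one representation is $0$, with the $p$ representations $\{e_i,-e_i\}$. So $\Delta_+=p-1$. For differences: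

- $e_i-e_j$ with $i\ne j$ comes from $(e_i,e_j)$ and $(-e_j,-e_i)$, so $r=2$; there are $p(p-1)$ of these.
- $e_i+e_j$ with $i<j$ comes from $(e_i,-e_j)$ and $(e_j,-e_i)$, so $r=2$; with the negatives there are $p(p-1)$ of these.
- $\pm2e_i$ has $r=1$.

So $\Delta_-=2p(p-1)$. Here $\Delta_-$ is about $2\Delta_+^2$, so $\Delta_+$ is small compared with $\Delta_-$.

**The grid** $\{e_i+f_j:1\le i,j\le m\}\subset\mathbb Z^{2m}$, where $e_1,\dots,e_m,f_1,\dots,f_m$ is the standard basis; it has $m^2$ elements. The differences $e_i-e_{i'}$ and $f_j-f_{j'}$ with distinct indices have $r=m$, and there are $2m(m-1)$ of them. The differences $e_i-e_{i'}+f_j-f_{j'}$ with $i\ne i'$, $j\ne j'$ determine all four indices and have $r=1$. The sum $e_i+e_{i'}+f_j+f_{j'}$ determines the multisets $\{i,i'\}$ and $\{j,j'\}$. If $i\ne i'$ and $j\ne j'$ it has exactly the two representations $\{e_i+f_j,\,e_{i'}+f_{j'}\}$ and $\{e_i+f_{j'},\,e_{i'}+f_j\}$; otherwise it has one. So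
$$\Delta_-=2m(m-1)^2,\qquad \Delta_+=\binom m2^2=\frac{m^2(m-1)^2}4. \tag{2}$$
As $m\to\infty$ we have $\Delta_-\sim2m^3$ and $\Delta_+\sim m^4/4$, hence
$$\Delta_+\sim\tfrac14\left(\tfrac{\Delta_-}2\right)^{4/3}=2^{-10/3}\Delta_-^{4/3}.$$
Thus the exponent $4/3$ cannot be lowered, and no constant below $2^{-10/3}$ can stand in Theorem 2. The smallest case $m=2$ has the same deficits as $\{0,1\}^2$: in $\{0,1\}^2$ we have $|A-A|=|A+A|=9$, so $\Delta_-=13-9=4$ and $\Delta_+=10-9=1$.

## 4. Counting at every vertex, and a vertex of large degree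

Let $\deg v$ be the degree of $v$ in $G_2$. The degree sum counts ordered pairs, so
$$N_2:=\sum_v\deg v=\sum_{d\ne0,\ r(d)\ge2}r(d)\le2\sum_{d\ne 0,\ r(d)\ge2}(r(d)-1)=2\Delta_-,$$
because $r\le2(r-1)$ for $r\ge2$. So $G_2$ has at most $\Delta_-$ edges, and we must bound $\Delta_+$ using this.

The natural attempt is to count incidences. For each $s$ with $t(s)\ge2$ and each representation $P$ of $s$, choose an element $a_P\in P$. For each other representation $Q$ of $s$ record the pair $(a_P,Q)$. By Lemma A, both elements of $Q$ are neighbors of $a_P$. All recorded pairs are different: $Q$ determines $s$, and $a_P$ together with $s$ determines $P$. A vertex $v$ has $\frac12\deg v(\deg v+1)$ multisets of two neighbors. Each $s$ contributes $t(s)(t(s)-1)\ge2(t(s)-1)$ pairs. Hence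
$$\Delta_+\le\frac14\sum_v\deg v\,(\deg v+1). \tag{3}$$

For the grid this is of the right order. Two elements are joined when they share exactly one of the two indices, so for $m\geq 2$ every degree is $2(m-1)$, and the right side is $\frac14m^2\cdot2(m-1)(2m-1)\sim m^4$.

In general (3) fails to give the theorem, and one large degree is enough to spoil it. Take a basis $w_1,\dots,w_k,u_1,\dots,u_k$ of $\mathbb Z^{2k}$ and
$$A=\{0\}\cup\{w_i,\ u_i,\ w_i+u_i:1\le i\le k\},$$
that is, $k$ squares sharing the corner $0$.

*Differences.* A nonzero difference supported on the coordinates of one square $i$ comes from two elements of that square, because nonzero elements of different squares have a difference that is nonzero in both places. As in $\{0,1\}^2$, exactly $\pm w_i,\pm u_i$ have $r=2$ and the rest have $r=1$. Consider now a difference $a-b$ of nonzero elements of different squares $i\neq j$. It has $a$ in the coordinates of square $i$ and $-b$ in those of square $j$. It can arise only as $(a,b)$, since all elements of $A$ have nonnegative coordinates. So $r=1$, and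 $\Delta_-=4k$.

*Sums.* Coordinates are nonnegative, so nothing cancels. A sum supported on one square uses only elements of that square, and each square has exactly one coincidence, $0+(w_i+u_i)=w_i+u_i$. A sum of nonzero elements of two different squares determines both. So $\Delta_+=k$.

*Degrees.* The vertex $0$ is joined to all $w_i$ and all $u_i$, so it has degree $2k$, and the right side of (3) is at least $\frac14\cdot2k(2k+1)>k^2=\Delta_-^2/16$.

So (3) gives a quadratic bound here, although $\Delta_+=\Delta_-/4$. Incidences based at a vertex of large degree are counted too generously. On the other hand, such vertices are few, because the degrees add up to at most $2\Delta_-$.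

## 5. Low and high vertices

Fix a threshold $K\ge1$. Call a vertex *low* if its degree is less than $K$, and *high* otherwise. Let $h$ be the number of high vertices, and write $N=N_2$, so that $Kh\le N$. We base incidences at low vertices only. Two kinds of sums occur.

- If $s$ has a representation $P$ containing a low vertex $v$, the other $t(s)-1$ representations are multisets of neighbors of $v$. In total there are at most $\sum_{v\text{ low}}\frac12\deg v(\deg v+1)\le\frac K2(N-Kh)$ such incidences.
- If $s$ has no such representation, all its representations are multisets of high vertices. There are only $\frac12h(h+1)$ such multisets in total.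

This already gives $\Delta_+\le\frac K2(N-Kh)+\frac12h(h+1)$. The right side is convex in $h$, hence at most $\max\left(\frac{KN}2,\ \frac{N^2}{2K^2}+\frac N{2K}\right)$. With $N\le2\Delta_-$ and $K\approx(2\Delta_-)^{1/3}$ the two leading terms $K\Delta_-$ and $2\Delta_-^2/K^2$ balance at about $2^{1/3}\Delta_-^{4/3}$. The exponent is right; the constant $2^{1/3}$ is larger than $1$.

Two refinements improve the constant.

1. The sum $s$ contributes $t(s)-1$, not $t(s)$, to $\Delta_+$. A sum with exactly *one* representation containing a low vertex has $t(s)-1$ high ones, so it can be charged to the high count at no extra cost. The remaining sums have at least two low representations, and each produces $t(s)-1$ incidences. This halves the first term.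
2. The bound $N_2\le2\Delta_-$ loses a factor $2$ only when differences occur exactly twice. Keeping only differences that occur at least $R$ times reduces the factor to $R/(R-1)$, at the price of some exceptional pairs. This is needed only for Theorem 2.

We set up the second refinement for general $R$ and then prove one proposition that contains both.

**Definition.** Let $R\ge2$ be an integer. $G_R$ is the simple graph on $A$ in which $x\ne y$ are joined when $r(x-y)\ge R$. From here on $\deg v$ is the degree in $G_R$, and $N_R=\sum_v\deg v$. An unordered pair $\{P,Q\}$ of distinct representations of the same $s$ is *bad* if $r(x-y)<R$ for some $x\in P$, $y\in Q$. Let $b_R$ be the number of bad pairs, over all $s$.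

*Example.* In $\{0,1\}^2$ with $R=3$ no nonzero difference occurs three times, so $G_3$ has no edges. The single coincidence $(0,0)+(1,1)=(1,0)+(0,1)$ is a bad pair, and $b_3=1$.

**Lemma B.** We have
$$N_R\le\frac R{R-1}\Delta_-,\qquad b_2=0,\qquad b_R\le\sum_{d\ne0,\ 2\le r(d)<R}\binom{r(d)}2\le\frac R2\Delta_-. \tag{4}$$

*Proof.* **First bound.** $N_R$ is the number of ordered pairs $(x,y)$, $x\ne y$, with $r(x-y)\ge R$, so $N_R=\sum_{d\ne0,\,r(d)\ge R}r(d)$. For $r\ge R$ we have $r\le\frac R{R-1}(r-1)$, since this rearranges to $R\le r$. Now use (1).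

**Second claim.** By Lemma A no pair is bad when $R=2$.

**Third bound.** To each bad pair we assign two ordered pairs with the same rare difference. Label the bad pair as $P=\{a,b\}$, $Q=\{a',b'\}$ with $r(a-a')<R$. As in Lemma A, $(a,a')$ and $(b',b)$ are distinct ordered pairs with the same nonzero difference, and $2\le r(a-a')<R$. Assign $\{(a,a'),(b',b)\}$ to $\{P,Q\}$. This is injective: from an unordered pair $\{(x,y),(x',y')\}$ one forms $\{\{x,y'\},\{x',y\}\}$, which does not depend on the order of the two pairs, and here it returns $\{\{a,b\},\{b',a'\}\}=\{P,Q\}$. A difference $d$ offers $\binom{r(d)}2$ unordered pairs of distinct ordered pairs. This gives the first inequality. For $r<R$ we have $\binom r2=\frac r2(r-1)\le\frac R2(r-1)$, and (1) gives the second. $\square$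

**Proposition C.** Let $R\ge2$ and $K\ge1$ be integers, and let $h$ be the number of vertices of degree at least $K$ in $G_R$. Then $0\le h\le N_R/K$ and
$$\Delta_+\le\frac K4(N_R-Kh)+\frac{h(h+1)}2+b_R \tag{5}$$
$$\phantom{\Delta_+}\le\max\left(\frac{KN_R}4,\ \frac{N_R^2}{2K^2}+\frac{N_R}{2K}\right)+b_R. \tag{6}$$

*Proof.* **Step 1: set up.** The $h$ vertices of degree at least $K$ contribute at least $Kh$ to the degree sum, so $Kh\le N_R$. Call vertices of degree less than $K$ low and the others high. Call a representation *low* if it contains a low vertex, and *high* if both its elements are high. By (1) only sums with $t=t(s)\ge2$ matter. For such $s$ let $q=q(s)$ be the number of low representations.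

**Step 2: sums with $q\le1$ are charged to high multisets.** Here $t-1\le t-q$, and $t-q$ is the number of high representations of $s$. Each multiset of two high vertices represents only one sum. So the total of $t(s)-1$ over these $s$ is at most the number of such multisets, $\frac12h(h+1)$.

**Step 3: sums with $q\ge2$ are charged to incidences at low vertices.** For each low representation $P$ of $s$ choose a low vertex $a_P\in P$, and form the incidences $(a_P,Q)$ with the $t-1$ other representations $Q$ of $s$ (low or high). There are $q(t-1)$ of them. Call $(a_P,Q)$ *spoiled* if $\{P,Q\}$ is bad. A bad pair $\{P,Q\}$ spoils at most two incidences, $(a_P,Q)$ and $(a_Q,P)$. Let $I(s)$ be the number of unspoiled incidences and $b(s)$ the number of bad pairs at $s$. Then $q(t-1)\le I(s)+2b(s)$, and since $q\ge2$,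
$$t-1\le\tfrac12q(t-1)\le\tfrac12I(s)+b(s).$$

**Step 4: count unspoiled incidences.** Let $(a_P,Q)$ be unspoiled. Each element $c$ of $Q$ differs from $a_P$ by disjointness, and $r(a_P-c)\ge R$ because $\{P,Q\}$ is not bad. So both elements of $Q$ are neighbors of $a_P$ in $G_R$; the two elements of $Q$ may coincide. All incidences, over all $s$, are distinct: $Q$ determines $s$, and $a_P$ with $s$ determines $P=\{a_P,s-a_P\}$. A low vertex $v$ has $\frac12\deg v(\deg v+1)$ multisets of two neighbors, and $\deg v+1\le K$. The high vertices use up at least $Kh$ of the degree sum. Hence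
$$\sum_sI(s)\le\sum_{v\text{ low}}\frac{\deg v(\deg v+1)}2\le\frac K2\sum_{v\text{ low}}\deg v\le\frac K2(N_R-Kh).$$

**Step 5: add up.** Summing Step 3 over all $s$ with $q\ge2$ gives at most $\frac K4(N_R-Kh)+b_R$. With Step 2 this is (5).

**Step 6: remove $h$.** As a function of real $h\in[0,N_R/K]$ the right side of (5) is a quadratic with leading coefficient $\frac12$, hence convex, so it is at most the larger of its values at the two endpoints. At $h=0$ it is $\frac{KN_R}4+b_R$, and at $h=N_R/K$ it is $\frac{N_R^2}{2K^2}+\frac{N_R}{2K}+b_R$. This is (6). $\square$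

## 6. Choosing the threshold: proof of Theorem 1

Write $\Delta=\Delta_-$, take $R=2$, and put $N=N_2\le2\Delta$; also $b_2=0$. The right side of (6) increases with $N_R$, so for every integer $K\ge1$
$$\Delta_+\le\max\left(\frac{K\Delta}2,\ \frac{2\Delta^2}{K^2}+\frac\Delta K\right). \tag{7}$$
The leading terms $K\Delta/2$ and $2\Delta^2/K^2$ agree when $K=(4\Delta)^{1/3}$, where both equal $2^{-1/3}\Delta^{4/3}$. Since $2^{-1/3}<1$, this leaves room for rounding $K$ once $\Delta$ is not too small. Small $\Delta$ must be treated separately.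

**Step 1: $\Delta\ge20$.** Take $K=\lceil(4\Delta)^{1/3}\rceil$. Using $K\le(4\Delta)^{1/3}+1$ in the first term and $K\ge(4\Delta)^{1/3}$ in the second,
$$\frac{K\Delta}2\le2^{-1/3}\Delta^{4/3}+\frac\Delta2,\qquad \frac{2\Delta^2}{K^2}+\frac\Delta K\le2^{-1/3}\Delta^{4/3}+4^{-1/3}\Delta^{2/3}.$$
We have $2^{-1/3}<0.794$, as $0.794^3>0.5005>\frac12$. Also $\Delta^{1/3}>2.7$, as $2.7^3=19.683<20$. Hence
$$(1-2^{-1/3})\Delta^{4/3}>0.206\cdot2.7\,\Delta>\frac\Delta2,\qquad (1-2^{-1/3})\Delta^{4/3}>0.206\cdot7.29\,\Delta^{2/3}>\Delta^{2/3}>4^{-1/3}\Delta^{2/3}.$$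
So both terms are less than $\Delta^{4/3}$, and $\Delta_+<\Delta^{4/3}$.

**Step 2: $8\le\Delta\le19$.** Take $K=4$. The first term $2\Delta$ is at most $\Delta^{4/3}$, strictly less if $\Delta>8$. After division by $\Delta$, the second requires $\frac\Delta8+\frac14<\Delta^{1/3}$. The left side is affine and the right side concave in $\Delta$, so the difference left minus right is convex and it suffices to check the endpoints. At $\Delta=8$: $\frac54<2$. At $\Delta=19$: $\left(\frac{21}8\right)^3=\frac{9261}{512}<19$. So $\Delta_+\le\Delta^{4/3}$, strictly if $\Delta>8$.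

**Step 3: $4\le\Delta\le7$.** Take $K=3$. The first term satisfies $\frac32\Delta<\Delta^{4/3}$ because $\Delta>\frac{27}8$. The second requires $\frac{2\Delta}9+\frac13<\Delta^{1/3}$, and again the endpoints suffice. At $\Delta=4$: $\left(\frac{11}9\right)^3=\frac{1331}{729}<4$. At $\Delta=7$: $\left(\frac{17}9\right)^3=\frac{4913}{729}<7$. So $\Delta_+<\Delta^{4/3}$.

**Step 4: $\Delta\le3$.** Here the rounding loss is too large for one uniform argument.

- $\Delta=0$: (7) gives $\Delta_+=0$.
- $\Delta=1$: (7) with $K=2$ gives $\Delta_+\le\max\left(1,\frac12+\frac12\right)=1$.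
- $\Delta=2$: the graph $G_2$ has $N/2\le2$ edges, so at most one vertex of degree at least $2$. Use (5) with $K=2$ and $h\in\{0,1\}$: $\Delta_+\le\frac12(4-2h)+\frac12h(h+1)$, which is $2$ for $h=0$ and $1+1=2$ for $h=1$. And $2<2^{4/3}$.
- $\Delta=3$: (7) with $K=3$ gives $\Delta_+\le\max(4.5,\,2+1)=4.5$. Since $\Delta_+$ is an integer, $\Delta_+\le4$, and $4<3^{4/3}$ because $4^3=64<81=3^4$.

So $\Delta_+\le\Delta_-^{4/3}$ always, with strict inequality except possibly when $\Delta\in\{0,1,8\}$.

**Step 5: decide the three remaining values.** For $\Delta=0$ we have $\Delta_+=0$, an equality.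

For $\Delta=1$ we need $\Delta_+\ge1$. By (1) some $d\ne0$ has $r(d)\ge2$, say $x-y=x'-y'=d$ with $(x,y)\ne(x',y')$. Then $x+y'=x'+y$, so $\{x,y'\}$ and $\{x',y\}$ have the same sum. They are different multisets. Otherwise $x\in\{x',y\}$: if $x=x'$ then $y=y'$, a contradiction; if $x=y$ then $d=0$, a contradiction. So $\Delta_+\ge1$, and with Step 4, $\Delta_+=1=\Delta^{4/3}$.

For $\Delta=8$ use (5) with $K=3$. Here $N\le16$, so $h\le\frac{16}3$, and hence $h\le5$. The bound $\frac34(16-3h)+\frac12h(h+1)$ is convex in $h$. It equals $12$ at $h=0$ and $\frac34+15=15.75$ at $h=5$. So $\Delta_+\le15.75<16=8^{4/3}$, and equality fails.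

**Step 6: optimality and the asymptotic consequence.** For $A=\{0,x\}$ with $2x=0\ne x$, Section 3 gives $\Delta_-=\Delta_+=1$, so no $C<1$ works in all commutative groups. If $\Delta_-=o(n^{3/2})$, then $\Delta_+\le\Delta_-^{4/3}=o(n^2)$, and $|A+A|=\frac{n(n+1)}2-o(n^2)\sim\frac{n^2}2$. $\blacksquare$

## 7. Raising the cutoff $R$: proof of Theorem 2

With $R=2$ the factor $2$ in $N_2\le2\Delta$ costs $2^{4/3}$ in the end: optimizing (6) over $K$ gives the leading term $2^{-5/3}N^{4/3}$, which is $2^{-1/3}\Delta^{4/3}$ for $N=2\Delta$ and $2^{-5/3}\Delta^{4/3}$ for $N=\Delta$. By (4), letting $R$ grow brings $N_R$ down to about $\Delta$, while the bad pairs cost at most $R\Delta/2$. The relative loss $1/R$ in $N_R$ costs about $\Delta^{4/3}/R$. It balances $R\Delta$ when $R\approx\Delta^{1/6}$.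

**Step 1: small $\Delta$.** Write $\Delta=\Delta_-$. For $\Delta=0$ we have $\Delta_+=0$. For $1\le\Delta<64$, Theorem 1 gives $\Delta_+\le64^{4/3}=256\le256\,\Delta^{7/6}$.

**Step 2: parameters for $\Delta\ge64$.** Let $R=\lceil\Delta^{1/6}\rceil\ge2$ and $N=N_R$. Since $R-1\ge R/2$,
$$N\le\left(1+\frac1{R-1}\right)\Delta\le\left(1+\frac2R\right)\Delta\le(1+2\Delta^{-1/6})\Delta,\qquad b_R\le\frac R2\Delta\le\frac{\Delta^{1/6}+1}2\Delta\le\Delta^{7/6}.$$
If $N=0$, then (6) gives $\Delta_+\le b_R\le\Delta^{7/6}$ and we are done.

**Step 3: choose $K$.** Let $N\geq 1$ and $K=\lceil(2N)^{1/3}\rceil$. Then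
$$\frac{KN}4\le\frac{(2N)^{1/3}+1}4N=2^{-5/3}N^{4/3}+\frac N4,$$
$$\frac{N^2}{2K^2}+\frac N{2K}\le\frac{N^2}{2(2N)^{2/3}}+\frac N{2(2N)^{1/3}}=2^{-5/3}N^{4/3}+2^{-4/3}N^{2/3}.$$
By Step 2, $N\le2\Delta$, so $\frac N4$ and $2^{-4/3}N^{2/3}$ are $O(\Delta)$. By (6), $\Delta_+\le2^{-5/3}N^{4/3}+O(\Delta)+O(\Delta^{7/6})$.

**Step 4: return to $\Delta$.** Put $u=2\Delta^{-1/6}$; then $0<u\le1$ because $\Delta\ge64$. So $(1+u)^{4/3}\le(1+u)^2\le1+3u$, and $N^{4/3}\le\Delta^{4/3}(1+3u)=\Delta^{4/3}+6\Delta^{7/6}$. Hence $\Delta_+\le2^{-5/3}\Delta^{4/3}+O(\Delta^{7/6})$.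

**Step 5: the lower bound for the constant.** By the computation after (2), the grids have $\Delta_-\to\infty$ and $\Delta_+\sim2^{-10/3}\Delta_-^{4/3}$. So no number below $2^{-10/3}$ can replace $2^{-5/3}$. $\blacksquare$

## 8. From repeated differences back to repeated sums: proof of Theorem 3

Now we bound $\Delta_-$ in terms of $\Delta_+$. The correspondence behind Lemma A is read backwards: two pairs with the same difference give two representations of the same sum.

**Step 1: the map.** Let $\{(x,y),(x',y')\}$ be an unordered pair of distinct elements of $A^2$ with the same difference $d\ne0$. Send it to $\{P,Q\}$ with $P=\{x,y'\}$ and $Q=\{x',y\}$. From $x-y=x'-y'$ we get $x+y'=x'+y$, so $P$ and $Q$ have the same sum. They are distinct multisets, by the argument in Step 5 of Section 6: if $P=Q$ then $x=x'$, which forces $y=y'$, or $x=y$, which forces $d=0$.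

**Step 2: each $\{P,Q\}$ arises at most four times.** Interchanging the two ordered pairs interchanges $\{x,y'\}$ and $\{x',y\}$. So we may name the pairs such that $\{x,y'\}=P$ and $\{x',y\}=Q$ for the given $P,Q$. Now $x\in P$ can be chosen in at most two ways and $y\in Q$ in at most two ways, and then $y'$ is the other element of $P$ and $x'$ the other element of $Q$.

**Step 3: count.** For $r\ge1$ we have $r-1\le\binom r2$. With $u_s=t(s)-1\ge0$ for $s\in A+A$,
$$\Delta_-\le\sum_{d\ne0}\binom{r(d)}2\le4\sum_s\binom{t(s)}2=\sum_s2u_s(u_s+1).$$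
Since the $u_s$ are nonnegative with $\sum_su_s=\Delta_+$, also $\sum_su_s^2\le\Delta_+^2$. Therefore $\Delta_-\le2\Delta_+^2+2\Delta_+=2\Delta_+(\Delta_++1)$.

**Step 4: equality.** Given $k\ge0$, the symmetric set of Section 3 with $p=k+1$ has $\Delta_+=k$ and $\Delta_-=2p(p-1)=2k(k+1)$. $\blacksquare$

In particular $\Delta_+=0$ forces $\Delta_-=0$.

## 9. Which pairs of sizes occur: proof of Theorem 4

**Necessity.** From the definitions, $\Delta_-\le n^2-n\le n^2$ and $\Delta_+\le\frac{n(n+1)}2\le n^2$. If $\Delta_->0$, then $\Delta_+\ge1$ by Theorem 3. So $\Delta_-\le2\Delta_+(\Delta_++1)\le4\Delta_+^2$, which is $\frac12\Delta_-^{1/2}\le\Delta_+$. The upper bound is Theorem 1.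

For the converse we glue the sets of Section 3 together. Two facts make this possible.

**Lemma D.** For nonempty finite $A_i\subset\mathbb Z^{k_i}$, $i=1,2$, let
$$A=\{(a,0,0):a\in A_1\}\cup\{(0,a,1):a\in A_2\}\subset\mathbb Z^{k_1+k_2+1}.$$
Then $|A|=|A_1|+|A_2|$ and $\Delta_\pm(A)=\Delta_\pm(A_1)+\Delta_\pm(A_2)$.

*Proof.* Let $n_i=|A_i|$. The last coordinate separates the two parts, so $|A|=n_1+n_2$. It is $0$, $1$ or $2$ on $A+A$. The sums with last coordinate $0$ and $2$ are copies of $A_1+A_1$ and $A_2+A_2$, and those with last coordinate $1$ are the $n_1n_2$ distinct elements $(a_1,a_2,1)$. So $|A+A|=|A_1+A_1|+n_1n_2+|A_2+A_2|$. As $\frac{n(n+1)}2=\frac{n_1(n_1+1)}2+\frac{n_2(n_2+1)}2+n_1n_2$ for $n=n_1+n_2$, the claim for $\Delta_+$ follows.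

On $A-A$ the last coordinate is $0$ or $\pm1$. For $0$ we get a copy of $A_1-A_1$ and a copy of $A_2-A_2$, meeting only in $0$. For each of $\pm1$ we get $n_1n_2$ distinct elements. So $|A-A|=|A_1-A_1|+|A_2-A_2|-1+2n_1n_2$. As $n^2-n+1=(n_1^2-n_1+1)+(n_2^2-n_2+1)-1+2n_1n_2$, the claim for $\Delta_-$ follows. $\square$

**Lemma E.** For every finite $A\subset\mathbb Z^k$ there is a set in $\mathbb Z$ with the same size and the same $\Delta_\pm$.

*Proof.* Let $\varphi_M(z)=\sum_iz_iM^i$. For distinct $z,w$ the number $\varphi_M(z)-\varphi_M(w)$ is a nonzero polynomial in $M$, so it vanishes for only finitely many $M$. Hence for all large $M$ the map $\varphi_M$ is injective on each of the finite sets $A$, $A+A$, $A-A$. Since $\varphi_M$ is additive, $\varphi_M(A)\pm\varphi_M(A)=\varphi_M(A\pm A)$, and all three sizes are preserved. $\square$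

**The blocks**, from Section 3, written as (size; $\Delta_-$, $\Delta_+$):

- singleton: $(1;\ 0,\ 0)$;
- $T=\{0,1,2\}$: $(3;\ 2,\ 1)$;
- progression, $L\ge1$: $(L;\ (L-1)(L-2),\ \frac12(L-1)(L-2))$;
- symmetric set, $p\ge1$: $(2p;\ 2p(p-1),\ p-1)$;
- grid, $m\ge1$: $(m^2;\ 2m(m-1)^2,\ \frac14m^2(m-1)^2)$.

By Lemmas D and E, any combination of blocks of total size at most $n$, padded with singletons to size exactly $n$, gives a set in $\mathbb Z$ whose deficits are the sums of the block deficits. We show that $c=\frac1{1024}$ and $C'=3$ suffice. The roles are as follows: the symmetric set makes $\Delta_-$ large with little effect on $\Delta_+$, the grid does the opposite, the progression makes both equally large, and $T$ takes care of small values.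

**Small $n$.** If $3\le n<16$, take $T$ and $n-3$ singletons, so $\Delta_-=2$ and $\Delta_+=1$. Here $1\le x,y\le225$, so $\frac2{225}x\le\Delta_-\le2x$ and $\frac1{225}y\le\Delta_+\le y$.

Let $n\ge16$ from now on. We use repeatedly that $\lfloor w\rfloor\ge w/2$ for $w\ge1$. For $L\ge1$ we have $(L-1)(L-2)\le(L-1)^2$, and if $L-1\ge2$ then $L-2\ge\frac12(L-1)$. Recall also $\sqrt x,\sqrt y\le n$ and $x,y\ge1$.

**Case $y\le x$.** Take $T$, a symmetric set with $p=\lfloor\sqrt x/8\rfloor+1$, and a progression with $L=\lfloor\sqrt y/8\rfloor+1$.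

*Size.* It is at most $3+\left(\frac{\sqrt x}4+2\right)+\left(\frac{\sqrt y}8+1\right)\le6+\frac{3n}8\le n$, since $6\le\frac{5n}8$ for $n\ge16$.

*Difference deficit.* $\Delta_-=2+2p(p-1)+(L-1)(L-2)$. Since $p-1\le\frac{\sqrt x}8$ and $p\le\frac98\sqrt x$, we get $\Delta_-\le2x+\frac9{32}x+\frac y{64}\le3x$. For the lower bound: if $\sqrt x\ge8$, then $p-1\ge\frac{\sqrt x}{16}$ and $2p(p-1)\ge2(p-1)^2\ge\frac x{128}$; otherwise $x<64$ and $\Delta_-\ge2\ge\frac x{32}$.

*Sum deficit.* $\Delta_+=1+(p-1)+\frac12(L-1)(L-2)\le y+\frac{\sqrt x}8+\frac y{128}\le2y$, because $\sqrt x\le y$ by hypothesis. For the lower bound: if $\sqrt y\ge16$, then $L-1\ge2$ and $L-1\ge\frac{\sqrt y}{16}$, so $\frac12(L-1)(L-2)\ge\frac14(L-1)^2\ge\frac y{1024}$; otherwise $y<256$ and $\Delta_+\ge1\ge\frac y{256}$.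

**Case $y>x$.** Take $T$, a grid with $m=\lfloor y^{1/4}/2\rfloor+1$, and a progression with $L=\lfloor\sqrt x/8\rfloor+1$.

*Size.* As $y^{1/4}\le\sqrt n$, it is at most
$$3+\left(\frac{\sqrt n}2+1\right)^2+\frac n8+1=5+\frac{3n}8+\sqrt n\le n.$$
The last inequality says $\frac58w^2-w-5\ge0$ for $w=\sqrt n\ge4$. At $w=4$ the left side is $1$, and it is increasing for $w\ge\frac45$.

*Difference deficit.* $\Delta_-=2+2m(m-1)^2+(L-1)(L-2)$. Since $m-1\le\frac12y^{1/4}$ and $m\le\frac32y^{1/4}$, we have $2m(m-1)^2\le\frac34y^{3/4}\le\frac34x$, because $y\le x^{4/3}$. So $\Delta_-\le2x+\frac34x+\frac x{64}\le3x$. For the lower bound: if $\sqrt x\ge16$, then, as in the previous case, $(L-1)(L-2)\ge\frac12(L-1)^2\ge\frac x{512}$; otherwise $x<256$ and $\Delta_-\ge2\ge\frac x{128}$.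

*Sum deficit.* $\Delta_+=1+\frac14m^2(m-1)^2+\frac12(L-1)(L-2)\le y+\frac9{64}y+\frac x{128}\le2y$, because $x<y$. For the lower bound: if $y^{1/4}\ge2$, then $m-1\ge\frac14y^{1/4}$ and $\frac14m^2(m-1)^2\ge\frac14(m-1)^4\ge\frac y{1024}$; otherwise $y<16$ and $\Delta_+\ge1\ge\frac y{16}$.

In every case $\frac x{1024}\le\Delta_-\le3x$ and $\frac y{1024}\le\Delta_+\le3y$. $\blacksquare$
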